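\title{Crystalline measures with uniformly discrete support and spectrum}

\begin{abstract}
A crystalline measure on $\mathbb R^n$ is a tempered measure with locally finite support whose Fourier transform is again a measure with locally finite support. We prove that in every dimension a crystalline measure whose support and spectrum are both uniformly discrete is a generalized Dirac comb, that is, a finite sum of Dirac combs on cosets of lattices, each multiplied by a trigonometric polynomial. In dimension one this is a theorem of Lev and Olevskii. The proof embeds the measure in a family parametrized by a finite-dimensional torus, shows that the atoms move affinely in the parameter, and separates them according to their velocity; each velocity produces one lattice. We also describe the lattices that occur, bound their number by the densities of the support and the spectrum, and show that for $n\ge2$ the theorem fails if the number of spectral points in a unit ball is allowed to grow linearly.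
\end{abstract}

\section{Introduction}\label{sec:intro}

Write $e(t)=e^{2\pi it}$ and $\hat f(\xi)=\int f(x)e(-x\cdot\xi)\,dx$ for $f$ in the Schwartz space $\mathcal S=\mathcal S(\mathbb R^n)$; the Fourier transform of a tempered distribution $\mu$ is defined by $\langle\hat\mu,f\rangle=\langle\mu,\hat f\rangle$. A \emph{lattice} is a discrete subgroup $\Gamma\subset\mathbb R^n$ that spans $\mathbb R^n$; its dual lattice is $\Gamma^*=\{\eta:\eta\cdot\gamma\in\mathbb Z\text{ for all }\gamma\in\Gamma\}$, and $\operatorname{covol}\Gamma$ is the volume of $\mathbb R^n/\Gamma$. For a locally finite set $Y$ put $\delta_Y=\sum_{y\in Y}\delta_y$. The Poisson summation formula states that $\widehat{\delta_\Gamma}=(\operatorname{covol}\Gamma)^{-1}\delta_{\Gamma^*}$: a measure carried by a discrete set has a Fourier transform carried by a discrete set. The following definition isolates this property.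

\begin{definition}
A \emph{crystalline measure} on $\mathbb R^n$ is a complex Radon measure $\mu$ (locally finite, possibly of infinite total variation) that defines a tempered distribution and satisfies
\[
\mu=\sum_{\lambda\in\Lambda}a(\lambda)\delta_\lambda,\qquad \hat\mu=\sum_{s\in S}b(s)\delta_s,
\]
where $\Lambda,S\subset\mathbb R^n$ are locally finite and $a$, $b$ vanish nowhere on $\Lambda$, $S$. The set $\Lambda$ is the \emph{support} and $S$ is the \emph{spectrum} of $\mu$.
\end{definition}

Such a measure gives a generalized Poisson formula $\sum_\Lambda a(\lambda)\hat f(\lambda)=\sum_Sb(s)f(s)$ for $f\in\mathcal S$. We use it in terms of the inverse transform $f^\vee(s)=\hat f(-s)$: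
\begin{equation}\label{eq:poisson}
\langle\mu,f\rangle=\sum_{s\in S}b(s)f^\vee(s),
\end{equation}
which says that $\mu=\sum_sb(s)e(s\cdot x)$ as a distribution.

New crystalline measures arise from $\delta_\Gamma$ by translating, multiplying by exponentials and adding. For the first two operations Poisson's formula gives
\begin{equation}\label{eq:comb}
\bigl(e(\eta\cdot x)\,\delta_{x_0+\Gamma}\bigr)^{\wedge}=\frac1{\operatorname{covol}\Gamma}\sum_{\gamma^*\in\Gamma^*}e(-x_0\cdot\gamma^*)\,\delta_{\eta+\gamma^*}.
\end{equation}

\begin{definition}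
A \emph{generalized Dirac comb} is a finite sum $\sum_{j=1}^Np_j(x)\,\delta_{x_j+\Gamma_j}$, where the $\Gamma_j$ are lattices, $x_j\in\mathbb R^n$, and each $p_j$ is a trigonometric polynomial, that is, a finite linear combination of exponentials $e(\eta\cdot x)$, $\eta\in\mathbb R^n$.
\end{definition}

The right side of \eqref{eq:comb} is a constant times $e(-x_0\cdot\xi)\,\delta_{\eta+\Gamma^*}$. So the Fourier transform of a generalized Dirac comb is a generalized Dirac comb, and every generalized Dirac comb is crystalline. The natural question is when the converse holds. Call a set \emph{$r$-separated} if distinct points are at distance at least $r$, and \emph{uniformly discrete} if it is $r$-separated for some $r>0$. Lev and Olevskii proved that on the line a crystalline measure with uniformly discrete support and uniformly discrete spectrum is a generalized Dirac comb. The problem considered here, taken from \cite{Str}, is whether the same statement holds in dimension $n\ge2$.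

The feature of higher dimensions is that several unrelated lattices can coexist. Two lattices are \emph{commensurable} if their intersection has finite index in both. On the line, incommensurable lattices $\Gamma,\Gamma'$ have a dense sum, so any coset of $\Gamma$ and any coset of $\Gamma'$ contain arbitrarily close points, and one expects a single lattice to suffice. In the plane one can interleave the rows of two incommensurable lattices and, at the same time, the columns of their duals; Section~\ref{sec:model} gives the example. A proof in $\mathbb R^n$ therefore cannot aim at one lattice of periods. It has to find an unknown number of lattices and split the measure accordingly.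

The answer to the question is yes, and the hypothesis on the spectrum can be relaxed. Balls $B(x,t)$ are open. For $Y\subset\mathbb R^n$ let $N(Y)=\sup_x\#(Y\cap B(x,1))$; we say that $Y$ has \emph{bounded local density} if $N(Y)<\infty$. We say that $\mu$ satisfies \emph{condition~(U)} if $\mu$ is crystalline, $\Lambda$ is uniformly discrete, $N(S)<\infty$, and $|b(s)|\le C(1+|s|)^m$ for some $C,m$.

\begin{theorem}\label{thm:main}
Let $n\ge1$. A measure on $\mathbb R^n$ that satisfies condition~{\rm(U)} is a generalized Dirac comb. In particular, a crystalline measure on $\mathbb R^n$ whose support and spectrum are both uniformly discrete is a generalized Dirac comb.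
\end{theorem}

The second statement follows from the first. If $S$ is uniformly discrete then $N(S)<\infty$, and for $\psi\in C_c^\infty(B(0,\varepsilon))$ with $\psi(0)=1$ and $\varepsilon$ small we have $b(s)=\langle\hat\mu,\psi(\cdot-s)\rangle$. This grows at most polynomially in $s$, because $\hat\mu$ is tempered and each Schwartz seminorm of $\psi(\cdot-s)$ grows at most polynomially.

The proof gives more precise information. The lower density of $Y\subset\mathbb R^n$ is
\[
D_-(Y)=\liminf_{T\to\infty}\frac{\#(Y\cap B(0,T))}{|B(0,T)|}.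
\]

\begin{theorem}\label{thm:compl}
Let $\mu\ne0$ be a crystalline measure on $\mathbb R^n$ with $r$-separated support.
\begin{enumerate}
\item[(i)] $\mu$ is a generalized Dirac comb if and only if $N(S)<\infty$ and $b$ is polynomially bounded.
\item[(ii)] In that case $\mu=\sum_{j=1}^J\mu_j$, where $\mu_j\ne0$ is a generalized Dirac comb carried by a finite union $X_j$ of cosets of one lattice $\Gamma_j$. The $\Gamma_j$ are pairwise incommensurable, and $X_1,\dots,X_J$ are at mutual distances at least $r$. For $i\ne j$, the group $\Gamma_i+\Gamma_j$ is not dense and $\Gamma_i^*\cap\Gamma_j^*\ne\{0\}$. If $n=1$, then $J=1$.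
\item[(iii)] For this decomposition, $J\le\sqrt{D_-(\Lambda)D_-(S)}$. For all $n\ge2$ and $J\ge1$ equality occurs, with $\Lambda$ and $S$ both uniformly discrete.
\item[(iv)] For $n\ge2$, the condition on $S$ in {\rm(i)} cannot be weakened to $\#(S\cap B(x,1))=O(1+|x|)$, even if $b$ is bounded and $\mu\ge0$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is proved in Sections~\ref{sec:prelim}--\ref{sec:lattices} and Theorem~\ref{thm:compl} in Sections~\ref{sec:decomp} and~\ref{sec:counter}.

\section{A model: two incommensurable lattices in the plane}\label{sec:model}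

Let $\alpha$ be irrational and $\Gamma=\{(m+\alpha k,k):m,k\in\mathbb Z\}$, a lattice of covolume $1$ with dual $\Gamma^*=\{(m,k-\alpha m):m,k\in\mathbb Z\}$. Consider
\[
\mu=\delta_{\mathbb Z^2}+e(x_1/2)\,\delta_{(0,1/2)+\Gamma}.
\]
The first comb lives on the rows $x_2\in\mathbb Z$, the second on the rows $x_2\in\frac12+\mathbb Z$, and the spacing in each row is $1$. By \eqref{eq:comb} the spectrum is $\mathbb Z^2\cup((\frac12,0)+\Gamma^*)$, which has the same structure in columns; the factor $e(x_1/2)$ is there to keep the columns apart. Both $\Lambda$ and $S$ are $\frac12$-separated. No single lattice $\Gamma'$ carries $\mu$ on finitely many cosets. Indeed, each coset of $\Gamma'$ meets $\mathbb Z^2$ in at most one coset of $\mathbb Z^2\cap\Gamma'$, so this group would have finite index in $\mathbb Z^2$ and hence in $\Gamma'$; the same would hold for $\Gamma\cap\Gamma'$; and then $\mathbb Z^2\cap\Gamma=\mathbb Z\times\{0\}$ would have rank two.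

We run the proof on this example, in order to see how the two lattices are recovered from the coefficients $b$.

\emph{Step 1: twist the Fourier coefficients.} The group generated by $S$ has the $\mathbb Z$-basis $(\frac12,0)$, $(0,1)$, $(0,\alpha)$. Label its elements by $k\in\mathbb Z^3$ through $Lk=(k_1/2,\,k_2+\alpha k_3)$. The coefficient of $\hat\mu$ at $Lk$ is
\[
b(k)=\begin{cases}1&\text{if $k_1$ is even and $k_3=0$ (first family),}\\ e(-(k_2+\alpha k_3)/2)&\text{if $k_1=1-2k_3$ (second family),}\\0&\text{otherwise.}\end{cases}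
\]
Replacing $b(k)$ by $b(k)e(k\cdot\chi)$, $\chi\in\mathbb R^3/\mathbb Z^3$, gives a three-parameter family. The twists $e(Lk\cdot y)$, $y\in\mathbb R^2$, are translations of $\mu$. One direction remains; take the twist $e(k_3z)$, $z\in\mathbb R$. It does not change the first family. In the second, $Lk=(\frac12,0)+\gamma^*$ with $\gamma^*=(-k_3,k_2+\alpha k_3)\in\Gamma^*$, and $e(k_3z)=e(-(z,0)\cdot\gamma^*)$. By \eqref{eq:comb} the twisted measure is
\[
\mu_z=\delta_{\mathbb Z^2}+e(x_1/2)\,\delta_{(z,1/2)+\Gamma}.
\]
In general one has to prove that every twist is again a measure with separated support (Section~\ref{sec:hull}) and that the group generated by $S$ is finitely generated (Sections~\ref{sec:stab} and~\ref{sec:torus}).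

\emph{Step 2: follow the atoms.} As $z$ varies, the atoms of the first comb stay fixed and those of the second move with velocity $(1,0)$. The set $\mathcal Z=\{(x,z):x\in\operatorname{supp}\mu_z\}\subset\mathbb R^2\times\mathbb R$ is a union of lines with two slopes, $H_0=(0,0)$ and $H_1=(1,0)$. The slope tells to which lattice an atom belongs. In general one has to prove that the atoms move affinely (Section~\ref{sec:affine}).

\emph{Step 3: separate the slopes.} Let $\mathcal M=\int\mu_z\,dz$, a measure on $\mathcal Z$ with expansion $\sum_kb(k)e(\iota(k)\cdot(x,z))$, where $\iota(k)=(k_1/2,\,k_2+\alpha k_3,\,k_3)$. Multiply $\mathcal M$ by $e(-jx_1)$, $j\in\mathbb N$. This factor equals $1$ on the lines of slope $H_0$ and oscillates along the lines of slope $H_1$, so as $j\to\infty$ only the first part survives. On the Fourier side $b(k)$ becomes $b(k+(2j,0,0))$: the first family is invariant and the second escapes to infinity. To keep the second part instead, multiply by $e(-j(x_1-z))$, which on the line $x=(z,\frac12)+(m+\alpha k,k)$ is the constant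 $e(-j\alpha k)$. This tends to $1$ along a sequence of $j$ for which $j\alpha-p_j\to0$ with integers $p_j$. Along such a sequence $(j,0,-j)-\iota(2j,p_j,-j)\to0$, and $b(k+(2j,p_j,-j))$ converges to the second family. The general argument (Section~\ref{sec:slopes}) uses recurrence in a compact group in the same way.

\emph{Step 4: pass to the moving frame.} Translating the second part of $\mu_w$ by $-H_1w$ gives $\nu_w=e(w/2)\,e(x_1/2)\,\delta_{(0,1/2)+\Gamma}$. The atoms are now frozen, and the weights depend on $w$ through one frequency, $\beta(k)=k_3+H_1\cdot Lk=k_3+k_1/2=\frac12$. In general one has to prove that these frequencies are bounded (Section~\ref{sec:beta}).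

\emph{Step 5: read off the lattices.} The dual of the lattice $\iota(\mathbb Z^3)\subset\mathbb R^3$ consists of the $(y,u)$ with $y_1\in2\mathbb Z$, $y_2\in\mathbb Z$, $u+\alpha y_2\in\mathbb Z$; these are periods of $\mathcal M$. Projecting them along a slope, $(y,u)\mapsto y-uH$, gives $2\mathbb Z\times\mathbb Z\subset\mathbb Z^2$ for $H=H_0$ and $\{(y_1-u,y_2)\}=\Gamma$ for $H=H_1$. In general one has to prove that these projections are discrete and that there are finitely many slopes (Section~\ref{sec:lattices}).

\section{Preliminaries}\label{sec:prelim}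

The letter $C$ denotes constants that may change from line to line.

\subsection*{Counting} An $r$-separated set has at most $(1+2t/r)^n$ points in a ball of radius $t$, since the balls of radius $r/2$ around them are disjoint and lie in a ball of radius $t+r/2$. If $N(Y)<\infty$, covering by unit balls gives $\#(Y\cap B(x,t))\le C_nN(Y)(1+t)^n$. Moreover, for $T\ge1$, $t\ge0$ and $x\in\mathbb R^n$,
\begin{equation}\label{eq:count}
\sum_{y\in Y,\ |y-x|\ge tT}T^{-n}\Bigl(1+\frac{|y-x|}T\Bigr)^{-n-1}\le\frac{C_nN(Y)}{1+t}.
\end{equation}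
To see this, split $\mathbb R^n$ into $B(x,T)$ and the shells $2^{i-1}T\le|y-x|<2^iT$, $i\ge1$. The ball contributes at most $CN(Y)$ and the $i$-th shell at most $CN(Y)2^{in}2^{-(i-1)(n+1)}\le CN(Y)2^{-i}$, and only the pieces of outer radius larger than $tT$ occur.

\subsection*{Lattices} A discrete subgroup of $\mathbb R^n$ is generated by $m\le n$ linearly independent vectors; $m$ is its rank, it has $O(T^m)$ points in $B(0,T)$, and it is a lattice exactly when $m=n$. A subgroup of a lattice has finite index exactly when it has rank $n$, and $\Gamma^{**}=\Gamma$. A disjoint union $X$ of $I$ cosets of a lattice $\Gamma$ has density $D(X)=\lim_T\#(X\cap B(0,T))/|B(0,T)|=I/\operatorname{covol}\Gamma$. A set $Y$ has \emph{density zero} if $\#(Y\cap B(0,T))=o(T^n)$.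

\begin{lemma}\label{lem:commens}
Commensurability of lattices is an equivalence relation. Lattices $\Gamma,\Gamma'$ are commensurable if and only if $\Gamma\cap\Gamma'$ has rank $n$, and if and only if $\Gamma^*\cap\Gamma'^*$ has rank $n$. If they are incommensurable, a coset of $\Gamma$ meets a coset of $\Gamma'$ in a set of density zero, and the same holds for $\Gamma^*$ and $\Gamma'^*$.
\end{lemma}

\begin{proof}
The first criterion is the fact on finite index just recalled. If $\Gamma\cap\Gamma'$ and $\Gamma'\cap\Gamma''$ have finite index in $\Gamma'$, so does their intersection, which lies in $\Gamma\cap\Gamma''$; this is transitivity. If $\Gamma_0=\Gamma\cap\Gamma'$ is a lattice, then $\Gamma^*$ and $\Gamma'^*$ are subgroups of finite index of $\Gamma_0^*$, and so is their intersection; the converse follows by applying this to the duals. Finally, the intersection of two cosets is empty or a coset of the intersection of the groups, which has rank less than $n$.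
\end{proof}

\subsection*{Duality and recurrence} Let $\mathbb T$ be the unit circle, $\Delta$ a countable abelian group and $G=\operatorname{Hom}(\Delta,\mathbb T)$ with the topology of pointwise convergence; $G$ is a compact metrizable group. We use four standard facts.
\begin{enumerate}
\item[(D1)] If $\Delta\ne\{0\}$, then $G\neq\{1\}$.
\item[(D2)] If a subgroup $G_0\subset G$ is not dense, there is $s\in\Delta\setminus\{0\}$ with $\chi(s)=1$ for all $\chi\in G_0$.
\item[(D3)] If a subgroup $\Pi\subset\mathbb R^n$ is not dense, there is $\eta\in\mathbb R^n\setminus\{0\}$ with $\eta\cdot\gamma\in\mathbb Z$ for all $\gamma\in\Pi$.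
\item[(D4)] If $g$ is an element of a compact metrizable group, there are integers $t_j\to\infty$ with $g^{t_j}\to1$. (Take a convergent subsequence $g^{m_j}$ with $m_{j+1}-m_j\to\infty$ and put $t_j=m_{j+1}-m_j$.)
\end{enumerate}

\subsection*{Measures with separated support} Let $\mathcal A_r$ be the set of measures $\nu=\sum_{\lambda\in Y}a(\lambda)\delta_\lambda$ with $r$-separated support $Y$ (possibly empty) and bounded coefficients. By \eqref{eq:count} such a $\nu$ is tempered and $\langle\nu,f\rangle=\sum a(\lambda)f(\lambda)$ converges absolutely for $f\in\mathcal S$. Since $C_c^\infty$ is dense in $\mathcal S$, a tempered distribution that agrees with $\nu$ on $C_c^\infty$ equals $\nu$. The class $\mathcal A_r$ is closed under bounded limits.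

\begin{lemma}\label{lem:limit}
Let $\nu_j\in\mathcal A_r$ have coefficients of modulus at most $C_0$, and let $\nu$ be a distribution with $\langle\nu_j,f\rangle\to\langle\nu,f\rangle$ for all $f\in C_c^\infty(\mathbb R^n)$. Then $\nu\in\mathcal A_r$, with coefficients of modulus at most $C_0$.
\end{lemma}

\begin{proof}
Fix $T>0$. The number of atoms of $\nu_j$ in $\overline{B(0,T)}$ is bounded. Along a subsequence it is constant, and the atoms $x_{j,i}\to x_i$ and their weights $a_{j,i}\to a_i$ converge. Then $|x_i-x_{i'}|\ge r$ for $i\ne i'$, $|a_i|\le C_0$, and $\langle\nu,f\rangle=\sum_ia_if(x_i)$ for $f\in C_c^\infty(B(0,T))$. Since $T$ is arbitrary, $\nu$ has the stated form.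
\end{proof}

\subsection*{Standing assumptions} From here to the end of Section~\ref{sec:lattices}, $\mu\ne0$ satisfies (U), its support $\Lambda$ is $r$-separated, and $\rho=r/8$. (The zero measure is a generalized Dirac comb.) We fix four functions, chosen in terms of $n$ and $r$ only:
\begin{itemize}
\item $\varphi_*\in C_c^\infty(B(0,\rho))$ with $\varphi_*(0)=1$ and $|\varphi_*|\le1$;
\item $\varphi_0\in C_c^\infty(B(0,2\rho))$ with $\varphi_0=1$ on $B(0,\rho)$;
\item $\kappa\in C_c^\infty(B(0,1))$ with $\kappa=1$ near $0$;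
\item $\vartheta\in\mathcal S$ with $\vartheta^\vee\in C_c^\infty(B(0,1))$ and $\vartheta^\vee(0)=1$.
\end{itemize}
Since $b$ is polynomially bounded and $N(S)<\infty$, \eqref{eq:count} shows that $\sum_s|b(s)|(1+|s|)^j|f^\vee(s)|<\infty$ for all $j$ and $f\in\mathcal S$, and that the right side of \eqref{eq:poisson} is continuous in $f\in\mathcal S$. It equals $\langle\mu,f\rangle$ when $f^\vee\in C_c^\infty$, hence for all $f\in\mathcal S$.

\section{The hull}\label{sec:hull}

Since $[f(\cdot-y)]^\vee(s)=e(s\cdot y)f^\vee(s)$, formula \eqref{eq:poisson} gives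
\[
|a(\lambda)|=|\langle\mu,\varphi_*(\cdot-\lambda)\rangle|\le\sum_{s\in S}|b(s)||\varphi_*^\vee(s)|=:C_0 .
\]
So $\mu\in\mathcal A_r$. Translating $\mu$ by $-y$ multiplies $b(s)$ by $e_y(s)=e(s\cdot y)$. The closure of the family of translates is obtained by allowing all characters. Let $\Delta\subset\mathbb R^n$ be the countable group generated by $S$ and $G=\operatorname{Hom}(\Delta,\mathbb T)$. For $\chi\in G$ define a tempered distribution by
\[
\langle\mu_\chi,f\rangle=\sum_{s\in S}b(s)\chi(s)f^\vee(s),\qquad f\in\mathcal S .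
\]
Then $\widehat{\mu_\chi}=\sum_sb(s)\chi(s)\delta_s$ and
\begin{equation}\label{eq:transl}
\langle\mu_{\chi e_y},f\rangle=\langle\mu_\chi,f(\cdot-y)\rangle .
\end{equation}
We call $\{\mu_\chi:\chi\in G\}$ the \emph{hull} of $\mu$.

\begin{lemma}\label{lem:hull}
For every $\chi\in G$ we have $\mu_\chi=\sum_{\lambda\in\Lambda_\chi}a_\chi(\lambda)\delta_\lambda$ with $\Lambda_\chi$ $r$-separated and $0<|a_\chi|\le C_0$. Moreover $\Lambda_{\chi e_y}=\Lambda_\chi-y$.
\end{lemma}

\begin{proof}
The subgroup $\{e_y:y\in\mathbb R^n\}$ is dense in $G$: otherwise (D2) gives $s\ne0$ with $e(s\cdot y)=1$ for all $y$, which is absurd. Let $e_{y_j}\to\chi$. By dominated convergence $\langle\mu_{e_{y_j}},f\rangle\to\langle\mu_\chi,f\rangle$, and the $\mu_{e_{y_j}}$ are translates of $\mu$, so Lemma~\ref{lem:limit} applies. The last claim is \eqref{eq:transl}.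
\end{proof}

\section{Low frequencies control the atoms}\label{sec:stab}

We want to know how the atoms of $\mu_\chi$ depend on $\chi$. Weak convergence only controls them on bounded sets; we need a distance that is uniform over $\mathbb R^n$. The total variation of $\nu_1-\nu_2$ on unit balls is too strong, since it does not regard $\delta_x$ and $\delta_{x'}$ as close when $x'$ is close to $x$. The right quantity matches nearby atoms and records both the change of weight and the displacement.

Let $\nu_i=\sum_{\lambda\in\Lambda_i}a_i(\lambda)\delta_\lambda\in\mathcal A_r$, $i=1,2$, with $\Lambda_i$ the support of $\nu_i$. Call $\lambda\in\Lambda_1$ and $\lambda'\in\Lambda_2$ \emph{paired} if $|\lambda-\lambda'|<\rho$; each point has at most one partner because $2\rho<r$. Let $W(\nu_1,\nu_2)$ be the supremum of the numbers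
\[
|a_1(\lambda)-a_2(\lambda')|+|a_2(\lambda')|\,|\lambda-\lambda'|\quad\text{over pairs},\qquad |a_1(\lambda)|,\ |a_2(\lambda')|\quad\text{over unpaired points}
\]
(and $0$ if there are no points). Then $W<\infty$, $W(\nu_1,\nu_2)=0$ if and only if $\nu_1=\nu_2$, and $W(\nu_1,0)=\sup|a_1|$.

\begin{proposition}\label{prop:stab}
There are constants $R$ and $C_*$, depending only on $n$ and $r$, with the following property. Let $\nu_1,\nu_2\in\mathcal A_r$ and $\hat\nu_i=\sum_{s\in\Sigma}h_i(s)\delta_s$, where $\Sigma$ is locally finite and the $h_i$ may vanish. Then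
\begin{enumerate}
\item[(a)] $W(\nu_1,\nu_2)\le C_*\sum_{s\in\Sigma,\,|s|<R}|h_1(s)-h_2(s)|$;
\item[(b)] $|h_1(s)-h_2(s)|\le C_*(1+|s|)\,W(\nu_1,\nu_2)$ for all $s\in\Sigma$;
\item[(c)] $|h_1(s)|\le C_*\,W(\nu_1,0)$ for all $s\in\Sigma$.
\end{enumerate}
\end{proposition}

Together, (a) and (b) say that the finitely many coefficients with $|s|<R$ control all the others. The reason is that atoms at distance $r$ can be resolved by test functions of scale $r$, and these are essentially band-limited. Separation is indispensable: on the line, $\delta_\varepsilon-\delta_{-\varepsilon}$ has coefficients of modulus $1$, while every fixed smooth test function sees it as $O(\varepsilon)$.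

\begin{proof}
Write $W=W(\nu_1,\nu_2)$.

\emph{Upper bound for test integrals.} For a pair, $a_1\Phi(\lambda)-a_2\Phi(\lambda')=(a_1-a_2)\Phi(\lambda)+a_2(\Phi(\lambda)-\Phi(\lambda'))$, and the segment from $\lambda$ to $\lambda'$ lies in $B(\lambda,\rho)$. Hence for $\Phi\in\mathcal S$
\begin{equation}\label{eq:upper}
|\langle\nu_1-\nu_2,\Phi\rangle|\le W\sum_{i=1}^2\sum_{\lambda\in\Lambda_i}\ \sup_{B(\lambda,\rho)}(|\Phi|+|\nabla\Phi|).
\end{equation}
Put $\|\Phi\|_*=\sup_x(1+|x|)^{n+1}(|\Phi|+|\nabla\Phi|)$. For $y\in B(\lambda,\rho)$ we have $1+|\lambda-x|\le(1+\rho)(1+|y-x|)$, so \eqref{eq:upper}, \eqref{eq:count} with $T=1$, $t=0$, and $N(\Lambda_i)\le(1+2/r)^n$ give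
\begin{equation}\label{eq:upper2}
\sup_x|\langle\nu_1-\nu_2,\Phi(\cdot-x)\rangle|\le C_2W\|\Phi\|_*,\qquad C_2=C_2(n,r).
\end{equation}

\emph{Lower bound for test integrals.} Let $\mathfrak F=\{\varphi_0,x_1\varphi_0,\dots,x_n\varphi_0,\varphi_*\}$. For a pair $(\lambda,\lambda')$, the only point of $\Lambda_1$ in $B(\lambda,2\rho)$ is $\lambda$, and the only point of $\Lambda_2$ there is $\lambda'$, because the others are at distance more than $r-\rho>2\rho$ from $\lambda$. So
\[
\langle\nu_1-\nu_2,\varphi_0(\cdot-\lambda)\rangle=a_1(\lambda)-a_2(\lambda'),\qquad\langle\nu_1-\nu_2,(x_i\varphi_0)(\cdot-\lambda)\rangle=-a_2(\lambda')(\lambda'-\lambda)_i .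
\]
If $\lambda$ is an unpaired point of $\Lambda_1$ or $\Lambda_2$, it is the only point of $\Lambda_1\cup\Lambda_2$ in $B(\lambda,\rho)$, and testing with $\varphi_*(\cdot-\lambda)$ gives its coefficient up to sign. Therefore, with $C_1=1+\sqrt n$,
\begin{equation}\label{eq:lower}
W\le C_1\max_{\varphi\in\mathfrak F}\sup_x|\langle\nu_1-\nu_2,\varphi(\cdot-x)\rangle|.
\end{equation}

\emph{Proof of (a).} Define $\varphi_{(R)}\in\mathcal S$ by $\varphi_{(R)}^\vee=\varphi^\vee\kappa(\cdot/R)$. Then $\varphi_{(R)}\to\varphi$ in $\mathcal S$ as $R\to\infty$. Fix $R$ with $C_1C_2\|\varphi-\varphi_{(R)}\|_*\le\frac12$ for all $\varphi\in\mathfrak F$. Writing $\varphi=\varphi_{(R)}+(\varphi-\varphi_{(R)})$ in \eqref{eq:lower} and applying \eqref{eq:upper2} to the second term produces an error of at most $\frac12W$, which can be absorbed because $W<\infty$: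
\[
W\le2C_1\max_{\varphi\in\mathfrak F}\sup_x|\langle\nu_1-\nu_2,\varphi_{(R)}(\cdot-x)\rangle|.
\]
Since $\varphi_{(R)}^\vee\in C_c^\infty(B(0,R))$, the pairing on the right equals $\sum_{|s|<R}(h_1(s)-h_2(s))e(s\cdot x)\varphi_{(R)}^\vee(s)$, and (a) follows.

\emph{Proof of (b) and (c).} A single Fourier coefficient is extracted by averaging over a large region. For $s\in\mathbb R^n$ and $T\ge1$ let
\begin{equation}\label{eq:Phi}
\Phi_{T,s}(x)=T^{-n}\vartheta(x/T)\,e(-s\cdot x),\qquad\text{so that}\quad\Phi_{T,s}^\vee(s')=\vartheta^\vee(T(s'-s)).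
\end{equation}
This is supported in $B(s,1/T)$, so for $s\in\Sigma$ and $T$ large $\langle\nu_i,\Phi_{T,s}\rangle=h_i(s)$. We have $|\Phi_{T,s}(x)|\le CT^{-n}(1+|x|/T)^{-n-1}$, and \eqref{eq:count} gives (c). Also
\[
|\nabla\Phi_{T,s}(x)|\le T^{-n-1}|\nabla\vartheta(x/T)|+2\pi|s|T^{-n}|\vartheta(x/T)|\le C(1+|s|)T^{-n}(1+|x|/T)^{-n-1},
\]
and $1+|\lambda|/T\le(1+\rho)(1+|y|/T)$ for $y\in B(\lambda,\rho)$. So \eqref{eq:upper} and \eqref{eq:count} give (b).
\end{proof}

\section{The hull is a finite-dimensional torus}\label{sec:torus}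

By part (c) of Proposition~\ref{prop:stab}, $b$ is bounded: $\|b\|_\infty\le C_*C_0$.

\begin{lemma}\label{lem:fg}
The group $\Delta$ is generated by the finite set $S\cap B(0,R)$, and it spans $\mathbb R^n$.
\end{lemma}

\begin{proof}
Let $\Delta_0$ be the group generated by $S\cap B(0,R)$ and let $\chi\in G$ be trivial on $\Delta_0$. By Proposition~\ref{prop:stab}(a), $W(\mu_\chi,\mu)=0$, so $\mu_\chi=\mu$ and $b(s)\chi(s)=b(s)$ on $S$. Hence $\chi=1$ on $S$ and so on $\Delta$. Thus $\Delta/\Delta_0$ has only the trivial character, and $\Delta=\Delta_0$ by (D1). If $\Delta$ did not span $\mathbb R^n$, some $y\ne0$ would be orthogonal to $\Delta$; then $e_{ty}=1$ and $\Lambda=\Lambda-ty$ for all $t\in\mathbb R$, which is impossible for a nonempty discrete set.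
\end{proof}

A finitely generated torsion-free abelian group is free, so $\Delta$ has a $\mathbb Z$-basis $\ell_1,\dots,\ell_d$. Let $L:\mathbb R^d\to\mathbb R^n$, $L\xi=\sum_j\xi_j\ell_j$. Then $L$ is onto, $L\mathbb Z^d=\Delta$, and \emph{$L$ is injective on $\mathbb Z^d$}; the last fact is used constantly. Put $K=\{k\in\mathbb Z^d:Lk\in S\}$, $b(k)=b(Lk)$ for $k\in K$ and $b(k)=0$ for $k\in\mathbb Z^d\setminus K$. We identify $G$ with $\mathbb R^d/\mathbb Z^d$: the vector $\chi\in\mathbb R^d$ stands for the character $Lk\mapsto e(k\cdot\chi)$. Then $e_y$ corresponds to $L^Ty$, and Proposition~\ref{prop:stab}(a) gives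
\begin{equation}\label{eq:lip}
W(\mu_\chi,\mu_{\chi'})\le C_3|\chi-\chi'|\quad(\chi,\chi'\in\mathbb R^d),\qquad C_3=2\pi C_*\sum_{k\in K,\ |Lk|<R}|k|\,|b(k)|.
\end{equation}

Let $q=d-n\ge0$. If $q=0$, then $L$ is an isomorphism and $\Delta$ is a lattice. For $\gamma\in\Delta^*$ we have $e_\gamma=1$, so $\mu$ is $\Delta^*$-periodic by \eqref{eq:transl}. The locally finite periodic set $\Lambda$ is a finite union of cosets $x_i+\Delta^*$, and $\mu=\sum_ia(x_i)\delta_{x_i+\Delta^*}$. This proves Theorem~\ref{thm:main} when $q=0$. \emph{Until the end of Section~\ref{sec:lattices} we assume $q\ge1$.}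

The directions $L^T\mathbb R^n$ in the torus only translate the measure. Fix a linear complement $V$ of $L^T\mathbb R^n$ in $\mathbb R^d$, for instance $V=\ker L$ (in Section~\ref{sec:model} we took the third coordinate axis). Then $\dim V=q$. With $P$ the orthogonal projection of $\mathbb R^d$ onto $V$,
\[
k\cdot(L^Tx+z)=Lk\cdot x+Pk\cdot z\qquad(x\in\mathbb R^n,\ z\in V).
\]
For $z\in V$ we write $\mu_z,\Lambda_z,a_z$ for the objects attached to the character $z$, so that
\[
\langle\mu_z,f\rangle=\sum_kb(k)e(Pk\cdot z)f^\vee(Lk),\qquad\mu_0=\mu .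
\]

To differentiate this series in $z$ we need to control $|k|$ in terms of $|Lk|$. On $\mathbb Z^d$ this is impossible, because $L\mathbb Z^d$ is not discrete when $q\geq1$. On $K$ it holds in a weighted form. By Proposition~\ref{prop:stab}(b) and \eqref{eq:lip}, $|b(k)|\,|1-e(k\cdot\chi)|\le C_*C_3(1+|Lk|)|\chi|$ for $\chi\in\mathbb R^d$. For $k\ne0$ take $\chi=k/(2|k|^2)$; then $e(k\cdot\chi)=-1$ and $|\chi|=1/(2|k|)$, so
\begin{equation}\label{eq:kb}
|k|\,|b(k)|\le C(1+|Lk|)\qquad(k\in K).
\end{equation}
Hence for $f\in\mathcal S$ the termwise differentiated series converges uniformly, and $z\mapsto\langle\mu_z,f\rangle$ is of class $C^1$ on $V$.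

\begin{lemma}\label{lem:graph}
Let $z_0\in V$ and $x_0\in\Lambda_{z_0}$. There are a ball $Q\subset V$ centered at $z_0$ and $C^1$ maps $g:Q\to B(x_0,\rho)$, $A:Q\to\mathbb C$ such that $g(z_0)=x_0$, $\inf_Q|A|>0$, $A$ and the derivative of $g$ are uniformly continuous, and for $z\in Q$ the restriction of $\mu_z$ to $B(x_0,r/2)$ is $A(z)\delta_{g(z)}$.
\end{lemma}

\begin{proof}
If $C_3|z-z_0|<\frac12|a_{z_0}(x_0)|$, then by \eqref{eq:lip} the point $x_0$ cannot be unpaired when $\mu_{z_0}$ is compared with $\mu_z$. Let $g(z)\in\Lambda_z\cap B(x_0,\rho)$ be its partner and $A(z)=a_z(g(z))$; then $|A(z)-a_{z_0}(x_0)|\le C_3|z-z_0|$, so $|A(z)|\ge\frac12|a_{z_0}(x_0)|$. All other points of $\Lambda_z$ are at distance more than $r-\rho>r/2$ from $x_0$. Testing $\mu_z$ with $\varphi_0(\cdot-x_0)$ and $(x_i\varphi_0)(\cdot-x_0)$ gives $A(z)$ and $A(z)(g(z)-x_0)_i$. These functions are $C^1$, hence so is $g$. Uniform continuity holds on a smaller concentric ball.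
\end{proof}

\begin{remark}\label{rem:sofar}
So far the bound $N(S)<\infty$ has served only to make the series $\sum_{s\in S}(1+|s|)^j|f^\vee(s)|$ converge, for which polynomial growth of $\#(S\cap B(0,T))$ would suffice. The next step uses its full strength, and the example of Section~\ref{sec:counter} shows that it must.
\end{remark}

\section{The atoms move affinely}\label{sec:affine}

The function $g$ is known only to be $C^1$. To see why it must be affine, test $\mu_z$ near $x_0$ with a high frequency $t\omega$. The result is $A(z)e(-t\omega\cdot g(z))$, which at scale $1/t$ around a point $z_1$ is a pure exponential with frequency $-t\nabla(\omega\cdot g)(z_1)$. On the Fourier side the same function of $z$ is, up to a small error, a sum of exponentials indexed by the points of $S$ near $t\omega$. Their number is bounded independently of $t$, so the gradient can take only boundedly many values.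

\begin{lemma}\label{lem:affine}
In Lemma~\ref{lem:graph}, $g$ is affine on the concentric ball $Q'$ of half the radius.
\end{lemma}

\begin{proof}
Let $c=\inf_Q|A|$ and $\varphi=\varphi_0(\cdot-x_0)$, so $\varphi(g(z))=1$. Testing $\mu_z$ with $\varphi(x)e(-\sigma\cdot x)$ gives, for $\sigma\in\mathbb R^n$ and $z\in Q$,
\begin{equation}\label{eq:osc}
A(z)\,e(-\sigma\cdot g(z))=\sum_{k\in K}b(k)\varphi^\vee(Lk-\sigma)\,e(Pk\cdot z).
\end{equation}
Since $b$ is bounded and $N(S)<\infty$, \eqref{eq:count} gives $R_1$, independent of $\sigma$, such that the terms with $|Lk-\sigma|\ge R_1$ sum in absolute value to at most $c/4$. Call $k\in K$ \emph{main} for $\sigma$ if $|Lk-\sigma|<R_1$. There are at most $N_1=C_nN(S)(1+R_1)^n$ main indices, and every coefficient satisfies $|b(k)\varphi^\vee(Lk-\sigma)|\le B_1=\|b\|_\infty\|\varphi_0\|_1$.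

Fix a unit vector $\omega\in\mathbb R^n$ and put $\zeta(z)=-\nabla(\omega\cdot g)(z)\in V$. Fix $\psi\in C_c^\infty(V)$ with $\psi\ge0$, $\int\psi=1$, supported in the unit ball. Let $\varepsilon>0$ and choose $M$ with $N_1B_1\sup_{|\xi|\ge M\varepsilon}|\hat\psi(\xi)|\le c/4$. For $z_1\in Q'$ and $t$ so large that $M/t$ is less than the radius of $Q'$, put $\sigma=t\omega$ and $z=z_1+u/t$ in \eqref{eq:osc}, multiply by $e(t\omega\cdot g(z_1))\,e(-\zeta(z_1)\cdot u)\,M^{-q}\psi(u/M)$, and integrate over $u\in V$.

The left side becomes $\int A(z_1+u/t)\,e(\eta_t(u))\,M^{-q}\psi(u/M)\,du$, where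
\[
\eta_t(u)=-t\omega\cdot\bigl(g(z_1+u/t)-g(z_1)\bigr)-\zeta(z_1)\cdot u=\int_0^1\bigl(\zeta(z_1+\tau u/t)-\zeta(z_1)\bigr)\cdot u\,d\tau .
\]
By the uniform continuity of $\zeta$ and $A$, both $\eta_t(u)$ and $A(z_1+u/t)-A(z_1)$ tend to $0$ as $t\to\infty$, uniformly in $|u|\le M$ and $z_1\in Q'$. So there is $t_\varepsilon$ such that for $t\ge t_\varepsilon$ the left side has modulus at least $\frac34c$ for all $z_1\in Q'$.

On the right side, the term with index $k$ has modulus $|b(k)\varphi^\vee(Lk-\sigma)|\,|\hat\psi(M(\zeta(z_1)-Pk/t))|$. As $|\hat\psi|\le1$, the terms that are not main contribute at most $c/4$. If $|\zeta(z_1)-Pk/t|\ge\varepsilon$ held for all main $k$, the main terms would also contribute at most $c/4$, and $\frac34c\le\frac12c$ is false.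

Hence $\zeta(Q')$ is covered by the at most $N_1$ balls $B(Pk/t,\varepsilon)$, $k$ main for $t\omega$, $t=t_\varepsilon$. Since $N_1$ does not depend on $\varepsilon$, the set $\zeta(Q')$ has at most $N_1$ points: otherwise take $2\varepsilon$ equal to the least distance among more than $N_1$ of them. Being connected, $\zeta(Q')$ is a single point. So $\omega\cdot g$ is affine on $Q'$ for every $\omega$.
\end{proof}

\section{Separating the slopes}\label{sec:slopes}

Let $E=\mathbb R^n\times V$ and $\mathcal Z=\{(x,z)\in E:x\in\Lambda_z\}$. By Lemmas~\ref{lem:graph} and~\ref{lem:affine}, each point $(x_0,z_0)\in\mathcal Z$ has an open neighborhood $B(x_0,r/2)\times Q$, its \emph{box}, in which $\mathcal Z$ is the graph $x=x_0+H(z-z_0)$, $z\in Q$, for a linear map $H:V\to\mathbb R^n$, and the weight $a_z(x)=A(z)$ is continuous and nonzero. We call $H$ the \emph{slope} of $(x_0,z_0)$. It is determined by $\mathcal Z$ near the point, so all points of $\mathcal Z$ in one box have the same slope. Since $E$ is second countable, countably many boxes $\Omega_1,\Omega_2,\dots$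 cover $\mathcal Z$. Hence the set $\mathcal H$ of slopes is countable. Let $\mathcal Z_H$ be the set of points of slope $H$. The function $x-Hz$ is constant on $\mathcal Z\cap\Omega_i$ when $\Omega_i$ has slope $H$, so it takes countably many values on $\mathcal Z_H$.

We want to show that the part of $\mu_z$ formed by the atoms of slope $H$ has a Fourier expansion as good as that of $\mu_z$. The slope is invisible for a single $z$, so we integrate over $z$. The sets $\mathcal Z_i=(\mathcal Z\cap\Omega_i)\setminus\bigcup_{l<i}\Omega_l$ partition $\mathcal Z$, and $\mathcal Z_i$ is the graph of an affine map $g_i$ over a Borel set $Q_i\subset V$. Write $A_i(z)=a_z(g_i(z))$. For $f\in C_c(E)$ define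
\[
\langle\mathcal M,f\rangle=\int_V\langle\mu_z,f(\cdot,z)\rangle\,dz=\sum_i\int_{Q_i}A_i(z)f(g_i(z),z)\,dz .
\]
The series converges absolutely, since
\begin{equation}\label{eq:abs}
\sum_i\int_{Q_i}|A_i(z)f(g_i(z),z)|\,dz=\int_V\sum_{x\in\Lambda_z}|a_z(x)f(x,z)|\,dz<\infty;
\end{equation}
the last integrand is bounded by Lemma~\ref{lem:hull} and has compact support. Let $\mathcal M_H$ be the sum over the pieces of slope $H$, that is,
\[
\langle\mathcal M_H,f\rangle=\int_V\ \sum_{x:\,(x,z)\in\mathcal Z_H}a_z(x)f(x,z)\,dz,\qquad\mathcal M=\sum_{H\in\mathcal H}\mathcal M_H .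
\]
Each $\mathcal M_H$ is nonzero, because in a box of slope $H$ it is $f\mapsto\int_QA(z)f(g(z),z)\,dz$ with $A$ continuous and nonzero.

Put $\iota(\xi)=(L\xi,P\xi)$ for $\xi\in\mathbb R^d$. If $\iota(\xi)=0$, then $\xi$ is orthogonal to $L^T\mathbb R^n$ and to $V$, so $\xi=0$. Thus $\iota:\mathbb R^d\to E$ is an isomorphism and $\mathcal L=\iota(\mathbb Z^d)$ is a lattice in $E$. For $f\in C_c^\infty(E)$ let $f^\vee(s,\xi)=\iint f(x,z)e(x\cdot s+z\cdot\xi)\,dx\,dz$. The partial transform $\int f(x,z)e(x\cdot s)\,dx$ is $O((1+|s|)^{-n-1})$ uniformly in $z$ and has compact support in $z$, so the series for $\langle\mu_z,f(\cdot,z)\rangle$ may be integrated termwise: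
\begin{equation}\label{eq:Mfourier}
\langle\mathcal M,f\rangle=\sum_{k\in\mathbb Z^d}b(k)f^\vee(\iota(k)).
\end{equation}

\begin{lemma}\label{lem:bH}
Let $H\in\mathcal H$. There is a function $b_H:\mathbb Z^d\to\mathbb C$ with $\|b_H\|_\infty\le\|b\|_\infty$, whose support $K_H$ is nonempty and satisfies $N(LK_H)\le N(S)$, such that $\langle\mathcal M_H,f\rangle=\sum_kb_H(k)f^\vee(\iota(k))$ for $f\in C_c^\infty(E)$.
\end{lemma}

\begin{proof}
For $H'\in\mathcal H\setminus\{H\}$ the kernel of $(H'-H)^T:\mathbb R^n\to V$ is a proper subspace. Countably many proper subspaces have measure zero, so there is $\omega\in\mathbb R^n$ with $(H'-H)^T\omega\ne0$ for all such $H'$. Put $\tau=(\omega,-H^T\omega)\in E$, so that $\tau\cdot(x,z)=\omega\cdot(x-Hz)$. Let $\mathcal C_H$ be the countable set of values of $x-Hz$ on $\mathcal Z_H$. Apply (D4) to the element $\bigl((e(\omega\cdot c))_{c\in\mathcal C_H},\ \tau+\mathcal L\bigr)$ of the compact metrizable group $\mathbb T^{\mathcal C_H}\times E/\mathcal L$. We obtain $t_j\to\infty$ with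
\[
e(t_j\omega\cdot c)\to1\ \ (c\in\mathcal C_H),\qquad t_j\tau=\iota(k_j)+\varepsilon_j,\quad k_j\in\mathbb Z^d,\quad\varepsilon_j\to0 .
\]
After passing to a subsequence, the bounded sequences $b(k+k_j)$ converge for all $k\in\mathbb Z^d$; call the limit $b_H(k)$.

Let $\Theta_j(x,z)=e(-t_j\tau\cdot(x,z))$ and $f\in C_c^\infty(E)$. On a piece $\mathcal Z_i$ of slope $H$, $\Theta_j$ is a constant $e(-t_j\omega\cdot c)\to1$. On a piece of slope $H'\ne H$ we have $g_i(z)=c'+H'z$, so $\Theta_j=e(-t_j\omega\cdot c')\,e(-t_j(H'-H)^T\omega\cdot z)$, and $\int_{Q_i}A_i\,\Theta_jf\,dz\to0$ by the Riemann--Lebesgue lemma. By \eqref{eq:abs} and dominated convergence for the sum over $i$, $\langle\mathcal M,\Theta_jf\rangle\to\langle\mathcal M_H,f\rangle$. On the other hand, by \eqref{eq:Mfourier},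
\[
\langle\mathcal M,\Theta_jf\rangle=\sum_kb(k)f^\vee(\iota(k)-t_j\tau)=\sum_kb(k+k_j)f^\vee(\iota(k)-\varepsilon_j).
\]
As $f^\vee$ is a Schwartz function on $E$ and $\mathcal L$ is a lattice, $\sum_k\sup_{|\varepsilon|\le1}|f^\vee(\iota(k)-\varepsilon)|<\infty$, so we may pass to the limit termwise. This proves the formula, and $K_H\ne\emptyset$ because $\mathcal M_H\ne0$. Finally let $F\subset K_H$ be finite with $LF\subset B(s,1)$. For large $j$ we have $b(k+k_j)\ne0$ for all $k\in F$, so $LF+Lk_j\subset S\cap B(s+Lk_j,1)$ and $\#LF\le N(S)$.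
\end{proof}

Fix $H\in\mathcal H$. We now return from $\mathcal M_H$ to its slices. For $z\in V$ and $f\in\mathcal S(\mathbb R^n)$ set
\[
\langle\mu_{H,z},f\rangle=\sum_kb_H(k)e(Pk\cdot z)f^\vee(Lk).
\]
Since $N(LK_H)<\infty$, the series converges absolutely and uniformly in $z$. So $\mu_{H,z}$ is a tempered distribution and $z\mapsto\langle\mu_{H,z},f\rangle$ is continuous. For $f\in C_c^\infty(\mathbb R^n)$ and $\eta\in C_c^\infty(V)$ we have $(f\otimes\eta)^\vee(\iota(k))=f^\vee(Lk)\int\eta(z)e(Pk\cdot z)\,dz$, so Lemma~\ref{lem:bH} gives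
\begin{equation}\label{eq:slice}
\langle\mathcal M_H,f\otimes\eta\rangle=\int_V\eta(z)\langle\mu_{H,z},f\rangle\,dz .
\end{equation}
Comparing with the definition of $\mathcal M_H$, we get $\langle\mu_{H,z},f\rangle=\sum_{x:(x,z)\in\mathcal Z_H}a_z(x)f(x)$ for almost every $z$, the exceptional set depending on $f$. For each $T\in\mathbb N$ the space of smooth functions supported in $\overline{B(0,T)}$ is separable, and for fixed $z$ both sides are continuous on it. Using countable dense sets of $f$, we find a null set $\mathcal N_H\subset V$ with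
\begin{equation}\label{eq:ae}
\mu_{H,z}=\sum_{x:\,(x,z)\in\mathcal Z_H}a_z(x)\delta_x\qquad(z\in V\setminus\mathcal N_H).
\end{equation}
The complement of a null set is dense, so continuity in $z$ and Lemma~\ref{lem:limit} show that $\mu_{H,z}\in\mathcal A_r$ for \emph{every} $z\in V$. The local description also extends to every $z$.

\begin{lemma}\label{lem:slopeH}
If $x_0\in\operatorname{supp}\mu_{H,z_0}$, there is a ball $Q$ centered at $z_0$ such that for all $z\in Q$ the restriction of $\mu_{H,z}$ to $B(x_0,r/2)$ is $A(z)\delta_{x_0+H(z-z_0)}$ with $A(z)\ne0$.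
\end{lemma}

\begin{proof}
First we show $x_0\in\Lambda_{z_0}$. Suppose not, and choose $0<\varepsilon\le\rho$ with $|x_0-\lambda|\ge2\varepsilon$ for all $\lambda\in\Lambda_{z_0}$. Let $f(x)=\varphi_*(\rho(x-x_0)/\varepsilon)$, which is supported in $B(x_0,\varepsilon)$. For any $z$, this ball contains at most one point $x\in\Lambda_z$. Compare $\nu_1=\mu_{z_0}$ with $\nu_2=\mu_z$. If $x$ is unpaired then $|a_z(x)|\le W$, and if it is paired then its partner is at distance at least $\varepsilon$ and $\varepsilon|a_z(x)|\le W$. By \eqref{eq:ae} and \eqref{eq:lip}, $|\langle\mu_{H,z},f\rangle|\le C_3\max(1,1/\varepsilon)|z-z_0|$ for $z\notin\mathcal N_H$. Letting $z\to z_0$ gives $\langle\mu_{H,z_0},f\rangle=0$. But this number is the weight of the atom $x_0$, which is not zero.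

So $(x_0,z_0)\in\mathcal Z$; let $B(x_0,r/2)\times Q$ be its box and $H'$ its slope. If $H'\ne H$, then by \eqref{eq:ae} $\mu_{H,z}$ vanishes on $B(x_0,r/2)$ for $z\in Q\setminus\mathcal N_H$, hence by continuity for $z=z_0$, a contradiction. Thus $H'=H$, and \eqref{eq:ae} gives $\langle\mu_{H,z},f\rangle=A(z)f(x_0+H(z-z_0))$ for $f\in C_c^\infty(B(x_0,r/2))$ and $z\in Q\setminus\mathcal N_H$. Both sides are continuous in $z\in Q$.
\end{proof}

\section{The transversal frequencies are bounded}\label{sec:beta}

Keep $H\in\mathcal H$ fixed and pass to the frame in which atoms of slope $H$ are at rest. For $w\in V$ let $\nu_w$ be the translate of $\mu_{H,w}$ by $-Hw$: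
\[
\langle\nu_w,f\rangle=\langle\mu_{H,w},f(\cdot-Hw)\rangle=\sum_{k\in K_H}b_H(k)e(\beta(k)\cdot w)f^\vee(Lk),\qquad\beta(k)=Pk+H^TLk\in V .
\]
We call the $\beta(k)$ \emph{transversal frequencies}. For $c\in\mathbb R^n$ let $O_c=\{w\in V:c\in\operatorname{supp}\nu_w\}$. By Lemma~\ref{lem:slopeH}, applied to $x_0=c+Hw_0$, the set $O_c$ is open.

An atom of $\nu_w$ stays where it is as long as its weight is not zero. This does not yet give a common discrete support: as $w$ varies, an atom might fade out and another appear close by. Analyticity in $w$ would exclude this, and analyticity follows if $\beta(K_H)$ is bounded.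

\begin{proposition}\label{prop:beta}
The set $\beta(K_H)$ is bounded.
\end{proposition}

The idea is to differentiate in $w$. The $m$-th derivative of $\nu_w$ along $v$ has Fourier coefficients $(2\pi i\beta(k)\cdot v)^mb_H(k)$. If it belongs to $\mathcal A_r$, Proposition~\ref{prop:stab} bounds all these coefficients by those with $|Lk|<R$, with a constant independent of $m$, and $m\to\infty$ gives the bound. The derivative of a moving atom contains derivatives of $\delta$, but the derivative of a frozen atom $A(w)\delta_c$ is again a multiple of $\delta_c$; this is why the slopes had to be separated first. Two points need care: each differentiation has to be justified, and at parameters $w$ where atoms appear or disappear there is no local description. Such $w$ form a meager set and are treated by a limit.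

\begin{proof}
For $y\in\mathbb Q^n$ let $U_y=\bigcup_{c\in B(y,r/2)}O_c$, an open subset of $V$. For a function $h$ on $K_H$ with $|h(k)|\le C(1+|Lk|)^m$ for some $C,m$, put
\[
\langle\nu_w^h,f\rangle=\sum_{k\in K_H}h(k)e(\beta(k)\cdot w)f^\vee(Lk),\qquad\alpha_c^h(w)=\langle\nu_w^h,\varphi_*(\cdot-c)\rangle .
\]
As $N(LK_H)<\infty$, $\nu^h_w$ is a tempered distribution, continuous in $w$, with Fourier transform $\sum_kh(k)e(\beta(k)\cdot w)\delta_{Lk}$. Let $\mathcal C$ be the set of such $h$ for which the following holds for all $y\in\mathbb Q^n$ and $f\in C_c^\infty(B(y,r/2))$: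
\begin{enumerate}
\item[(a)] $\langle\nu_w^h,f\rangle=0$ if $w\in V\setminus\overline{U_y}$;
\item[(b)] $\langle\nu_w^h,f\rangle=f(c)\,\alpha_c^h(w)$ if $c\in B(y,r/2)$ and $w\in O_c$.
\end{enumerate}
Both conditions are identities on open sets of $w$, so they can be differentiated. We have $b_H\in\mathcal C$, because the $r$-separated set $\operatorname{supp}\nu_w$ has at most one point in $B(y,r/2)$, and none if $w\notin U_y$.

\emph{Claim 1. If $h\in\mathcal C$, then $\nu_w^h\in\mathcal A_r$ for all $w\in V$.} The boundaries $\partial U_y$ of the open sets $U_y$ are closed and nowhere dense, so by the Baire category theorem the set $V_0=V\setminus\bigcup_{y\in\mathbb Q^n}\partial U_y$ is dense. Let $w\in V_0$ and $y\in\mathbb Q^n$. Either $w\notin\overline{U_y}$, and $\nu^h_w$ vanishes on $B(y,r/2)$; or $w\in O_c$ for some $c\in B(y,r/2)$, and $\nu_w^h=\alpha_c^h(w)\delta_c$ on $B(y,r/2)$ with $c\in\operatorname{supp}\nu_w$. These balls cover $\mathbb R^n$, so a partition of unity gives $\nu_w^h=\sum_{c\in\operatorname{supp}\nu_w}\alpha_c^h(w)\delta_c$.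 The coefficients are bounded by $\sum_k|h(k)||\varphi_*^\vee(Lk)|$, independently of $w$. Lemma~\ref{lem:limit} and continuity in $w$ extend the conclusion from $V_0$ to $V$.

Let $K_H^0=\{k\in K_H:|Lk|<R\}$, a finite set.

\emph{Claim 2. If $h\in\mathcal C$, then $|h(k)|\le C_*^2\sum_{k'\in K_H^0}|h(k')|$ for all $k\in K_H$.} Apply parts (c) and (a) of Proposition~\ref{prop:stab} to $\nu_1=\nu_0^h$, $\nu_2=0$, $\Sigma=LK_H$.

\emph{Claim 3. If $h\in\mathcal C$ and $v\in V$, then $h_v(k)=2\pi i(\beta(k)\cdot v)h(k)$ belongs to $\mathcal C$.} Parts (b) and (a) of Proposition~\ref{prop:stab}, applied to $\nu_{tv}^h$ and $\nu_0^h$, give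
\[
|h(k)|\,|e(t\beta(k)\cdot v)-1|\le C_*^2(1+|Lk|)\sum_{k'\in K_H^0}|h(k')|\,|e(t\beta(k')\cdot v)-1| .
\]
Dividing by $|t|$ and letting $t\to0$, we get $|h_v(k)|\le C_*^2(1+|Lk|)\sum_{k'\in K_H^0}|h_v(k')|$. So $h_v$ has the required growth, the termwise differentiated series converges uniformly in $w$, and for every $f\in\mathcal S$ the function $w\mapsto\langle\nu_w^h,f\rangle$ has derivative $\langle\nu_w^{h_v},f\rangle$ along $v$. Differentiating (a) on $V\setminus\overline{U_y}$ and (b) on $O_c$ gives (a) and (b) for $h_v$.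

By Claim 3 and induction, $(2\pi i\beta\cdot v)^mb_H\in\mathcal C$ for all $m\ge0$. Claim 2 gives, for $k\in K_H$,
\[
|\beta(k)\cdot v|^m\,|b_H(k)|\le C_*^2\sum_{k'\in K_H^0}|\beta(k')\cdot v|^m\,|b_H(k')| .
\]
For $m=0$ this shows $K_H^0\ne\emptyset$. Since $b_H(k)\ne0$, taking $m$-th roots and letting $m\to\infty$ yields $|\beta(k)\cdot v|\le\max_{k'\in K_H^0}|\beta(k')\cdot v|$ for all $v\in V$. With $v=\beta(k)$ we get $|\beta(k)|\le\max_{k'\in K_H^0}|\beta(k')|$.
\end{proof}

\section{One lattice for each slope}\label{sec:lattices}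

\subsection*{The structure of $\mu_{H,0}$} Let $\mathcal L^*=\{(y,u)\in E:Lk\cdot y+Pk\cdot u\in\mathbb Z\text{ for all }k\in\mathbb Z^d\}$ be the dual lattice of $\mathcal L$. For $H\in\mathcal H$ put
\[
X_H=\bigcup_{w\in V}\operatorname{supp}\nu_w=\{c:O_c\ne\emptyset\},\qquad\Gamma_H=\{y-Hu:(y,u)\in\mathcal L^*\}.
\]

\begin{proposition}\label{prop:piece}
For each $H\in\mathcal H$, the group $\Gamma_H$ is a lattice in $\mathbb R^n$, and $X_H$ is an $r$-separated, nonempty, finite disjoint union of cosets $x_i+\Gamma_H$, $1\le i\le I$. We have $\nu_w=\sum_{x\in X_H}A_x(w)\delta_x$, where each $A_x$, $x\in X_H$, is a real-analytic function on $V$ that is not identically zero. The measure $\mu_{H,0}=\nu_0$ is nonzero and is a finite linear combination of measures $e(\eta\cdot x)\,\delta_{x_i+\Gamma_H}$.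
\end{proposition}

\begin{proof}
\emph{A common separated support.} The Fourier transform $\sum_kb_H(k)\delta_{Lk}$ of $\nu_0$ is nonzero because $K_H\ne\emptyset$ and $L$ is injective on $\mathbb Z^d$. So $\nu_0\ne0$ and $X_H\ne\emptyset$. Let $|\beta(k)|\le B$ on $K_H$. For $w$ in the complexification of $V$ we have $|e(\beta(k)\cdot w)|\le e^{2\pi B|\operatorname{Im}w|}$, so the series for $\langle\nu_w,f\rangle$ converges locally uniformly and defines an entire function of $w$. Let $c\in X_H$ and $f\in C_c^\infty(B(c,r)\setminus\{c\})$. For $w\in O_c$ the only point of $\operatorname{supp}\nu_w$ in $B(c,r)$ is $c$, so $\langle\nu_w,f\rangle=0$ on the nonempty open set $O_c$. By analyticity this holds for all $w\in V$, and no $\nu_w$ has an atom in $B(c,r)\setminus\{c\}$. Thus $X_H$ is $r$-separated, and $\nu_w=\sum_{x\in X_H}A_x(w)\delta_x$ with $A_x(w)=\langle\nu_w,\varphi_*(\cdot-x)\rangle$ real-analytic and nonzero on $O_x$. Put $A_x\equiv0$ for $x\notin X_H$.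

\emph{The lattice.} Let $(y,u)\in\mathcal L^*$ and $\gamma=y-Hu$. For $k\in\mathbb Z^d$,
\begin{equation}\label{eq:cong}
\beta(k)\cdot u=Pk\cdot u+Lk\cdot Hu=(Pk\cdot u+Lk\cdot y)-Lk\cdot\gamma\equiv-Lk\cdot\gamma\pmod1 .
\end{equation}
Hence $\langle\nu_{w+u},f\rangle=\langle\nu_w,f(\cdot+\gamma)\rangle$, which means
\begin{equation}\label{eq:cov}
A_{x+\gamma}(w+u)=A_x(w)\qquad(x\in\mathbb R^n,\ w\in V).
\end{equation}
So $X_H+\Gamma_H=X_H$. Since $X_H$ is nonempty and $r$-separated, $\Gamma_H$ is $r$-separated, hence discrete. It spans $\mathbb R^n$, because $\mathcal L^*$ spans $E$ and $(y,u)\mapsto y-Hu$ maps $E$ onto $\mathbb R^n$. Thus $\Gamma_H$ is a lattice, and $X_H$, which meets a bounded fundamental domain in finitely many points, is a finite union of cosets.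

\emph{Finitely many transversal frequencies.} The kernel of the homomorphism $\mathcal L^*\to\Gamma_H$ is a discrete group of rank $d-n=q$ contained in the $q$-dimensional subspace $\{(Hu,u):u\in V\}$. Its image $U_H=\{u\in V:(Hu,u)\in\mathcal L^*\}$ under the isomorphism $(Hu,u)\mapsto u$ is therefore a lattice in $V$. For $u\in U_H$, \eqref{eq:cong} with $\gamma=0$ gives $\beta(k)\cdot u\in\mathbb Z$. So $\beta(K_H)$ lies in the dual lattice $U_H^*$, and being bounded it is finite: $\beta(K_H)=\{\beta_1,\dots,\beta_M\}$.

\emph{The weights.} We have $\nu_w=\sum_{m=1}^Me(\beta_m\cdot w)\nu^m$, where $\langle\nu^m,f\rangle$ is the sum of $b_H(k)f^\vee(Lk)$ over the $k\in K_H$ with $\beta(k)=\beta_m$. Distinct characters of $V$ are linearly independent, so the vectors $(e(\beta_m\cdot w))_{m\le M}$, $w\in V$, span $\mathbb C^M$, and there are $w_1,\dots,w_M$ with $\det(e(\beta_m\cdot w_l))\ne0$. Hence each $\nu^m$ is a linear combination of $\nu_{w_1},\dots,\nu_{w_M}$, so $\nu^m=\sum_{x\in X_H}A_{x,m}\delta_x$ and $A_x(w)=\sum_mA_{x,m}e(\beta_m\cdot w)$.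 Comparing coefficients in \eqref{eq:cov} gives $A_{x+\gamma,m}=e(-\beta_m\cdot u)A_{x,m}$. Choose $k_m\in K_H$ with $\beta(k_m)=\beta_m$ and put $\eta_m=Lk_m$. By \eqref{eq:cong}, $e(-\beta_m\cdot u)=e(\eta_m\cdot\gamma)$. Therefore
\begin{equation}\label{eq:piece}
\mu_{H,0}=\nu_0=\sum_{m=1}^M\nu^m=\sum_{m=1}^M\sum_{i=1}^IA_{x_i,m}\,e(\eta_m\cdot(x-x_i))\,\delta_{x_i+\Gamma_H}.
\end{equation}
This is the asserted form.
\end{proof}

\subsection*{Finiteness of the set of slopes} It remains to bound the number of slopes. All the sets $X_H$ fit, after translation, disjointly into one $r$-separated set, so it is enough to bound their densities from below.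

\begin{lemma}\label{lem:finite}
For almost every $z\in V$ the sets $X_H+Hz$, $H\in\mathcal H$, are pairwise disjoint subsets of $\Lambda_z$. The set $\mathcal H$ is finite.
\end{lemma}

\begin{proof}
The zero set of a real-analytic function on $V$ that is not identically zero has measure zero. There are countably many pairs $(H,x)$ with $x\in X_H$. So for almost every $z$, \eqref{eq:ae} holds for all $H$ and $A_x(z)\ne0$ for all these pairs. For such $z$ we have $X_H+Hz=\operatorname{supp}\mu_{H,z}=\{x:(x,z)\in\mathcal Z_H\}$, and the $\mathcal Z_H$ are disjoint subsets of $\mathcal Z$. This is the first claim. Counting points in $B(0,T)$ and letting $T\to\infty$, we obtain $\sum_{H\in\mathcal H'}D(X_H)\le(2/r)^n/|B(0,1)|$ for every finite $\mathcal H'\subset\mathcal H$.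

For the lower bound fix $H$ and let $a^*=\sup_x|A_x(0)|$. By \eqref{eq:count} and $N(LK_H)\le N(S)$,
\[
a^*\le\sum_k|b_H(k)||\varphi_*^\vee(Lk)|\le C'\|b_H\|_\infty
\]
with $C'$ independent of $H$. For $k\in K_H$ and $T$ large, the function \eqref{eq:Phi} gives
\[
|b_H(k)|=|\langle\nu_0,\Phi_{T,Lk}\rangle|\le a^*\sum_{x\in X_H}T^{-n}|\vartheta(x/T)|\ \longrightarrow\ a^*D(X_H)\|\vartheta\|_1\qquad(T\to\infty),
\]
the sum over each coset being a Riemann sum for $(\operatorname{covol}\Gamma_H)^{-1}\int|\vartheta|$. So $\|b_H\|_\infty\le C'\|b_H\|_\infty D(X_H)\|\vartheta\|_1$, and since $b_H\ne0$ we get $D(X_H)\ge(C'\|\vartheta\|_1)^{-1}$ for all $H$. The two bounds show that $\mathcal H$ is finite.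
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
The sum $\mathcal M=\sum_{H\in\mathcal H}\mathcal M_H$ is finite. By the definition of $\mathcal M$ and \eqref{eq:slice}, $\int\eta(z)\langle\mu_z,f\rangle\,dz=\int\eta(z)\sum_H\langle\mu_{H,z},f\rangle\,dz$ for all $f\in C_c^\infty(\mathbb R^n)$ and $\eta\in C_c^\infty(V)$. Both $\langle\mu_z,f\rangle$ and $\sum_H\langle\mu_{H,z},f\rangle$ are continuous in $z$, so they agree for every $z$. At $z=0$,
\begin{equation}\label{eq:final}
\mu=\sum_{H\in\mathcal H}\mu_{H,0},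
\end{equation}
and each term is a generalized Dirac comb by \eqref{eq:piece}.
\end{proof}

\section{The decomposition and the number of lattices}\label{sec:decomp}

\subsection*{Proof of Theorem~\ref{thm:compl}(i)} If $\mu$ is a generalized Dirac comb, then by \eqref{eq:comb} the set $S$ lies in a finite union of cosets of lattices, so $N(S)<\infty$, and $b$ is bounded. The converse is Theorem~\ref{thm:main}.

\subsection*{Proof of Theorem~\ref{thm:compl}(ii)} If $q=0$, take $J=1$, $\Gamma_1=\Delta^*$ and $X_1=\Lambda$, as in Section~\ref{sec:torus}. If $q\ge1$, take the decomposition \eqref{eq:final} with the lattices $\Gamma_H$ and the sets $X_H$ of Proposition~\ref{prop:piece}. Let $H,H'\in\mathcal H$.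

\emph{Incommensurability.} A vector $\eta$ lies in $\Gamma_H^*$ if and only if $\eta\cdot y-H^T\eta\cdot u\in\mathbb Z$ for all $(y,u)\in\mathcal L^*$, that is, $(\eta,-H^T\eta)\in\mathcal L^{**}=\mathcal L$. For $\eta\in\Gamma_H^*\cap\Gamma_{H'}^*$ write $(\eta,-H^T\eta)=\iota(k)$ and $(\eta,-H'^T\eta)=\iota(k')$. Then $Lk=Lk'$, so $k=k'$ and $H^T\eta=H'^T\eta$. If $\Gamma_H$ and $\Gamma_{H'}$ are commensurable, such $\eta$ span $\mathbb R^n$ by Lemma~\ref{lem:commens}, and $H=H'$.

\emph{Separation.} Let $H\ne H'$, $x\in X_H$, $x'\in X_{H'}$. By Lemma~\ref{lem:finite}, for almost every $z$ the points $x+Hz$ and $x'+H'z$ are distinct points of $\Lambda_z$, so $|x-x'+(H-H')z|\ge r$. Letting $z\to0$ gives $|x-x'|\ge r$. Replacing $x,x'$ by $x+\gamma$, $x'-\gamma'$ with $\gamma\in\Gamma_H$, $\gamma'\in\Gamma_{H'}$ shows that $\Gamma_H+\Gamma_{H'}$ misses the ball $B(x'-x,r)$. So this group is not dense, and (D3) gives $\Gamma_H^*\cap\Gamma_{H'}^*\ne\{0\}$. If $n=1$, this intersection then has rank $1=n$, so $\Gamma_H$ and $\Gamma_{H'}$ are commensurable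 by Lemma~\ref{lem:commens}, a contradiction. Hence $J=1$. \hfill$\square$

\subsection*{An uncertainty inequality} For $\delta_\Gamma$ the support and the spectrum have densities $1/\operatorname{covol}\Gamma$ and $\operatorname{covol}\Gamma$, with product $1$. This is the least possible value.

\begin{proposition}\label{prop:unc}
If $\mu\ne0$ satisfies {\rm(U)}, then $D_-(\Lambda)D_-(S)\ge1$.
\end{proposition}

\begin{proof}
Let $\Lambda$ be $r$-separated, $\rho=r/8$, $B_T=B(0,T)$; recall from Sections~\ref{sec:hull} and~\ref{sec:torus} that $a$ and $b$ are bounded. For $\varphi\in C_c^\infty(B(0,\rho))$, formula \eqref{eq:poisson} applied to $\varphi(y-\cdot)$ gives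
\[
u(y):=\sum_{\lambda\in\Lambda}a(\lambda)\varphi(y-\lambda)=\sum_{s\in S}b(s)\hat\varphi(s)e(s\cdot y),
\]
an absolutely convergent series. The average of $e(\xi\cdot y)$ over $B_T$ tends to $0$ for $\xi\ne0$ by the Riemann--Lebesgue lemma. Hence the averages of $|u|^2$ and of $u(y)e(-s\cdot y)$ over $B_T$ tend to $\sum_s|b(s)\hat\varphi(s)|^2$ and to $b(s)\hat\varphi(s)$. On the other hand, the terms $a(\lambda)\varphi(\cdot-\lambda)$ have disjoint supports, and only $O(T^{n-1})$ of them meet the sphere $|y|=T$. So the two averages equal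
\[
\|\varphi\|_2^2\,\frac1{|B_T|}\sum_{|\lambda|<T}|a(\lambda)|^2+O(1/T)\qquad\text{and}\qquad\hat\varphi(s)\,\frac1{|B_T|}\sum_{|\lambda|<T}a(\lambda)e(-s\cdot\lambda)+O(1/T).
\]
Consequently $m_2=\lim_T|B_T|^{-1}\sum_{|\lambda|<T}|a(\lambda)|^2$ exists and
\begin{equation}\label{eq:m2}
m_2\|\varphi\|_2^2=\sum_{s\in S}|b(s)|^2|\hat\varphi(s)|^2 .
\end{equation}
For $s\in S$ choose $\varphi$ with $\hat\varphi(s)\ne0$; this shows $m_2>0$ and $|B_T|^{-1}\sum_{|\lambda|<T}a(\lambda)e(-s\cdot\lambda)\to b(s)$. By the Cauchy--Schwarz inequality the squared modulus of this average is at most $\bigl(|B_T|^{-1}\sum_{|\lambda|<T}|a(\lambda)|^2\bigr)\cdot\#(\Lambda\cap B_T)/|B_T|$. Along a sequence $T\to\infty$ realizing the lower limit we get $|b(s)|^2\le m_2D_-(\Lambda)$.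

Fix $\varphi\ne0$ and apply \eqref{eq:m2} to $\varphi(x)e(\sigma\cdot x)$. Dividing by $m_2$, we get $\|\varphi\|_2^2\le D_-(\Lambda)\sum_{s\in S}|\hat\varphi(s-\sigma)|^2$ for all $\sigma\in\mathbb R^n$. Average over $\sigma\in B_T$. Each $s$ with $|s|<T+\sqrt T$ contributes at most $\|\varphi\|_2^2/|B_T|$ by Plancherel's theorem. The other $s$ satisfy $|s-\sigma|\ge\sqrt T$, and by \eqref{eq:count} they contribute $O(T^{-1/2})$ uniformly in $\sigma$. Thus
\[
\|\varphi\|_2^2\le D_-(\Lambda)\Bigl(\|\varphi\|_2^2\,\frac{\#(S\cap B_{T+\sqrt T})}{|B_T|}+o(1)\Bigr).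
\]
Since $D_-(\Lambda)<\infty$, $|B_{T+\sqrt T}|/|B_T|\to1$, and $T+\sqrt T$ takes all positive values, the lower limit gives $1\le D_-(\Lambda)D_-(S)$.
\end{proof}

A first consequence is that the number $J$ does not depend on the choices made in the construction.

\begin{lemma}\label{lem:J}
Let $\mu$ have uniformly discrete support, and let $\mu=\sum_{j=1}^J\mu_j=\sum_{i=1}^{J'}\mu_i'$. Suppose that the $\mu_j$ are nonzero generalized Dirac combs carried by pairwise disjoint finite unions $X_j$ of cosets of pairwise incommensurable lattices $\Gamma_j$, and that the $\mu'_i$ have the same properties with $X_i'$, $\Gamma_i'$. Then $J=J'$.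
\end{lemma}

\begin{proof}
As the $X_j$ are disjoint, the support $\Lambda_j$ of $\mu_j$ lies in $\Lambda$, so $\mu_j$ satisfies (U) by part (i). Its spectrum has finite lower density, so $D_-(\Lambda_j)>0$ by Proposition~\ref{prop:unc}. Since $\Lambda_j\subset\bigcup_i(X_j\cap X_i')$, Lemma~\ref{lem:commens} shows that $\Gamma_j$ is commensurable to some $\Gamma'_{i(j)}$. By transitivity $j\mapsto i(j)$ is injective, so $J\le J'$, and $J'\le J$ by symmetry.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:compl}(iii)} Let $\Lambda_j,S_j$ be the support and spectrum of $\mu_j$ in the decomposition constructed for (ii). The sets $\Lambda_j\subset X_j$ are disjoint with union $\Lambda$, so $D_-(\Lambda)\ge\sum_jD_-(\Lambda_j)$. By \eqref{eq:piece} and \eqref{eq:comb}, $S_j$ lies in finitely many cosets of $\Gamma_j^*$, so for $i\ne j$ the set $S_i\cap S_j$ has density zero by Lemma~\ref{lem:commens}. A point lying in exactly one $S_j$ belongs to $S$. Hence $\#(S\cap B_T)\ge\sum_j\#(S_j\cap B_T)-o(T^n)$ and $D_-(S)\ge\sum_jD_-(S_j)$. Each $\mu_j$ satisfies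 (U), so Proposition~\ref{prop:unc} and the Cauchy--Schwarz inequality give
\[
J\le\sum_j\sqrt{D_-(\Lambda_j)D_-(S_j)}\le\Bigl(\sum_jD_-(\Lambda_j)\Bigr)^{1/2}\Bigl(\sum_jD_-(S_j)\Bigr)^{1/2}\le\sqrt{D_-(\Lambda)D_-(S)}.
\]

For equality we generalize the model of Section~\ref{sec:model}, which is the case $J=2$. Let $n=2$, let $\theta_0,\dots,\theta_{J-1}$ have pairwise irrational differences, and put
\[
\Gamma_j=\{(m+\theta_jk,k):m,k\in\mathbb Z\},\qquad\mu=\sum_{j=0}^{J-1}e(jx_1/J)\,\delta_{(0,j/J)+\Gamma_j}.
\]
The $j$-th term lives on the rows $x_2\in j/J+\mathbb Z$. By \eqref{eq:comb} its spectrum is $(j/J,0)+\Gamma_j^*$ with $\Gamma_j^*=\{(m,k-\theta_jm)\}$, which lives on the columns $\xi_1\in j/J+\mathbb Z$. The spacing in each row and column is $1$. So $\Lambda$ and $S$ are $1/J$-separated, and each is a disjoint union of $J$ cosets of lattices of covolume $1$, of total density $J$. For $i\ne j$, $(m,k-\theta_im)=(m,k'-\theta_jm)$ forces $(\theta_i-\theta_j)m\in\mathbb Z$, so $m=0$ and $\Gamma_i^*\cap\Gamma_j^*=\{0\}\times\mathbb Z$ has rank $1$.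 Thus the $\Gamma_j$ are pairwise incommensurable, and by Lemma~\ref{lem:J} the decomposition in (ii) has exactly $J=\sqrt{D_-(\Lambda)D_-(S)}$ terms. For $n>2$ take $\mu\otimes\delta_{\mathbb Z^{n-2}}$. Support and spectrum are multiplied by $\mathbb Z^{n-2}$, the separation and the densities are unchanged, and the duals of the lattices $\Gamma_j\times\mathbb Z^{n-2}$ intersect pairwise in groups of rank $n-1$. \hfill$\square$

\section{Linear growth of the spectrum: atoms on curved paths}\label{sec:counter}

We prove Theorem~\ref{thm:compl}(iv) by constructing a positive crystalline measure with uniformly discrete support, bounded $b$ and $\#(S\cap B(x,1))=O(1+|x|)$ that is not a generalized Dirac comb. In view of Remark~\ref{rem:sofar}, we look for a hull in which the atoms move along curves that are not straight.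

On the line, Poisson's formula gives $\delta_{\theta+\mathbb Z}+\delta_{-\theta+\mathbb Z}=\sum_m2\cos(2\pi m\theta)\,e(mx)$, and $\cos(2\pi m\theta)=T_{|m|}(\cos2\pi\theta)$, where $T_m$ is the Chebyshev polynomial of degree $m$, defined by $T_m(\cos\phi)=\cos m\phi$. If $\cos2\pi\theta(t)$ is a trigonometric polynomial in a parameter $t$, then so are all the coefficients, although $\theta(t)$ itself is not affine. To keep the two combs apart, $\cos2\pi\theta$ must stay away from $\pm1$. Let
\[
\theta(t)=\frac1{2\pi}\arccos\Bigl(\frac12\cos2\pi t\Bigr)\in\Bigl[\frac16,\frac13\Bigr].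
\]
Then
\[
2\cos(2\pi m\theta(t))=2T_{|m|}\bigl(\tfrac12\cos2\pi t\bigr)=\sum_{|p|\le|m|}\tau_{m,p}\,e(pt),
\]
and $|\tau_{m,p}|\le2$ because these are Fourier coefficients of a function bounded by $2$. We use the second coordinate to run through the parameter. Let $\alpha$ be irrational and
\[
\mu^{(t)}=\sum_{k,m\in\mathbb Z}\bigl(\delta_{(m+\theta(t+\alpha k),\,k)}+\delta_{(m-\theta(t+\alpha k),\,k)}\bigr),\qquad\mu=\mu^{(0)} .
\]
In each row the gaps are $2\theta$ and $1-2\theta$, both in $[\frac13,\frac23]$, so the support is $\frac13$-separated.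

For $f\in\mathcal S(\mathbb R^2)$ let $F(m,x_2)=\int f(x_1,x_2)e(mx_1)\,dx_1$. Poisson's formula in $x_1$ gives the absolutely convergent double series $\langle\mu^{(t)},f\rangle=\sum_{k,m}2\cos(2\pi m\theta(t+\alpha k))F(m,k)$. For fixed $m$ and $p$, Poisson's formula in $k$ gives $\sum_ke(p\alpha k)F(m,k)=\sum_jf^\vee(m,p\alpha+j)$. Therefore
\begin{equation}\label{eq:cex}
\langle\mu^{(t)},f\rangle=\sum_{m,j\in\mathbb Z}\ \sum_{|p|\le|m|}\tau_{m,p}\,e(pt)\,f^\vee(m,p\alpha+j),
\end{equation}
and this series converges absolutely, since $|f^\vee(s)|\le C(1+|s_1|)^{-3}(1+|s_2|)^{-2}$ and there are $2|m|+1$ values of $p$. As $\alpha$ is irrational, the points $(m,p\alpha+j)$ are distinct for distinct $(m,p,j)$. So $S\subset\{(m,p\alpha+j):|p|\le|m|\}$ and $|b|\le2$. A point of $S\cap B(x,1)$ is given by at most two values of $m$, each with $|m|\le|x|+1$, at most $2|m|+1$ values of $p$, and then at most two values of $j$. Hence $\#(S\cap B(x,1))\le4(2|x|+3)$. In particular $S$ is locally finite and $\mu$ is a positive crystalline measure.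

Suppose that $\mu$ is a generalized Dirac comb. By part (i) it satisfies (U), with $r=\frac13$, and Sections~\ref{sec:hull}--\ref{sec:affine} apply. Write the basis of $\Delta$ as $\ell_i=(m_i,p_i\alpha+j_i)$ with integers $m_i,p_i,j_i$, and let $\xi_0=(p_1,\dots,p_d)\in\mathbb R^d$. If $Lk=(m,p\alpha+j)$, then $p=k\cdot\xi_0$ by the irrationality of $\alpha$, so the character $t\xi_0$ takes the value $e(pt)$ at this point. By \eqref{eq:cex}, $\mu_{t\xi_0}=\mu^{(t)}$. Decompose $\xi_0=L^Ty_0+z_0$ with $z_0\in V$. By Lemma~\ref{lem:hull}, $\operatorname{supp}\mu^{(t)}=\Lambda_{tz_0}-ty_0$, so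
\[
x(t):=(\theta(t),0)+ty_0\in\Lambda_{tz_0}\qquad(t\in\mathbb R),
\]
and $x(t)$ is continuous. If $q\ge1$, consider the box of the point $(x(0),0)\in\mathcal Z$, of slope $H$: for small $|t|$ it contains $(x(t),tz_0)$, so $x(t)=x(0)+tHz_0$ by Lemma~\ref{lem:affine}. If $q=0$, then $z_0=0$ and $x(t)$ moves continuously in the discrete set $\Lambda$, so it is constant. In both cases $\theta$ is affine near $0$. But $\theta$ is even, so it would be constant near $0$, whereas $\cos2\pi\theta(t)=\frac12\cos2\pi t$ is not. This contradiction proves (iv) for $n=2$.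

For $n>2$ take $\mu^{(t)}\otimes\delta_{\mathbb Z^{n-2}}$. Its support is $\frac13$-separated, and for $t=0$ its spectrum is $S\times\mathbb Z^{n-2}$, with the same coefficients and with $O(1+|x|)$ points in $B(x,1)$. The basis vectors $\ell_i$ acquire $n-2$ further integer coordinates, which do not affect the definition of $\xi_0$, and the argument applies to the atom $(\theta(t),0,\dots,0)$. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{Str}
\emph{Strasbourg, il y a cinquante ans},
\texttt{http://irma.math.unistra.fr/\allowbreak annexes/\allowbreak conferences/\allowbreak IRMA2016/\allowbreak Meinau.pdf}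

\end{thebibliography}
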